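# How close can a facet of the cut polytope come to its barycentrum?

## 1. Cuts, the cut polytope and the triangle inequalities

Fix $n\ge 3$ and $r=n(n-1)/2$. The coordinates of $\mathbb{R}^r$ are indexed by the pairs $ij$ with $1\le i<j\le n$, and we also write $x_{ji}$ for $x_{ij}$.

**Definition (cut).** For $S\subseteq[1,n]$, the cut $\delta(S)$ is the set of pairs $\{i,j\}$ with $|\{i,j\}\cap S|=1$. Its incidence vector is the $0/1$ vector in $\mathbb{R}^r$ with ones exactly at the pairs of $\delta(S)$.

*Example.* For $n=3$ and coordinates $(x_{12},x_{13},x_{23})$, the sets $\emptyset,\{1\},\{2\},\{3\}$ give $(0,0,0),(1,1,0),(1,0,1),(0,1,1)$. Complementary sets give the same cut, so there are no others.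

It is convenient to describe $S$ by a sign vector $s\in\{\pm1\}^n$, with $s_i=1$ exactly when $i\in S$. The pair $ij$ is cut exactly when $s_is_j=-1$, so the cut vector is
$$x(s)_{ij}=\frac{1-s_is_j}{2}. \tag{1}$$

**Definition (cut polytope, barycentrum).** The cut polytope $P_n$ is the convex hull of all cut vectors. Its barycentrum is $b=(1/2,\dots,1/2)$.

By (1), $b$ is the average of $x(s)$ over all $s$, because $s_is_j$ averages to $0$. Each $x(s)-b$ has all its coordinates equal to $\pm\frac12$, so the cut vectors lie on the sphere with center $b$ and radius $\sqrt r/2$. *Example.* $P_3$ is a regular tetrahedron with edge length $\sqrt2$, and $b$ is its center.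

**Walsh functions.** For $T\subseteq[1,m]$ put $w_T(s)=\prod_{i\in T}s_i$ on $\{\pm1\}^m$. Write $\mathbb{E}$ for the average over uniform $s$. The $2^m$ functions $w_T$ are orthonormal for $\langle X,Y\rangle=\mathbb{E}[XY]$, so every function on $\{\pm1\}^m$ has a unique expansion $X=\sum_T\hat X(T)w_T$, with $\mathbb{E}X=\hat X(\emptyset)$ and $\mathbb{E}X^2=\sum_T\hat X(T)^2$. If $X(-s)=X(s)$, only sets $T$ of even size occur. *Example.* $|s_1+s_2|=1+s_1s_2$.

**Definition (valid inequality, facet, distance).** An inequality $a^Tx\le a_0$ with $a\neq0$ is valid for $P_n$ if all points of $P_n$ satisfy it. A facet is a face $\{x\in P_n:a^Tx=a_0\}$ of dimension $\dim P_n-1$ cut out by a valid inequality. Its distance from $b$ is $(a_0-a^Tb)/\|a\|$.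

The polytope is full-dimensional. Indeed, by (1),
$$a^Tx(s)=\tfrac12\sum_{i<j}a_{ij}-\tfrac12\sum_{i<j}a_{ij}s_is_j , \tag{2}$$
and if this is constant in $s$, uniqueness of Walsh coefficients gives $a=0$. So the inequality defining a facet is unique up to a positive factor, and $P_n$ is the intersection of the half-spaces of its facets.

*Example.* Let $b_1,\dots,b_n$ be integers with sum $1$. Then $\sum_{i<j}b_ib_jx_{ij}\le0$ is valid: on $\delta(S)$ the left side is $\beta(1-\beta)$ with $\beta=\sum_{i\in S}b_i$ an integer. For $n=5$ and $(1,1,1,-1,-1)$ the slack at $b$ is $-\frac12\sum_{i<j}b_ib_j=-\frac12\cdot\frac{1-5}{2}=1$ and the norm is $\sqrt{10}$, so the distance is $1/\sqrt{10}\approx0.316$. For $n=6$ and $(2,1,1,-1,-1,-1)$ the slack is $-\frac12\cdot\frac{1-9}2=2$, the squared norm is $\sum_{i<j}b_i^2b_j^2=\frac{81-21}{2}=30$, and the distance is $2/\sqrt{30}\approx0.365$.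

**Definition (triangle inequalities).** For distinct $i,j,k$ these are
$$x_{ij}+x_{ik}+x_{jk}\le2,\qquad x_{ij}-x_{ik}-x_{jk}\le0 .$$

At $b$ both kinds have slack $\frac12$, and the norm of the coefficient vector is $\sqrt3$. So each has distance $\frac1{2\sqrt3}\approx0.289$ from $b$. In sign form they are all the same. Take signs $\varepsilon_i,\varepsilon_j,\varepsilon_k$ and let $a$ have entries $a_{ij}=\varepsilon_i\varepsilon_j$, $a_{ik}=\varepsilon_i\varepsilon_k$, $a_{jk}=\varepsilon_j\varepsilon_k$ and $0$ elsewhere. Put $a_0=a^Tb+\frac12$. If the three signs agree, $a_0=\frac32+\frac12=2$ and we have the first kind. If exactly one differs, say $\varepsilon_k$, then $a_{ij}=1$, $a_{ik}=a_{jk}=-1$, $a_0=-\frac12+\frac12=0$, and we have the second kind. By (2),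
$$a_0-a^Tx(s)=\tfrac12\big(1+\varepsilon_i\varepsilon_js_is_j+\varepsilon_i\varepsilon_ks_is_k+\varepsilon_j\varepsilon_ks_js_k\big). \tag{3}$$
The last three terms are signs with product $1$, so their sum is $3$ (when $\varepsilon_is_i=\varepsilon_js_j=\varepsilon_ks_k$) or $-1$ (otherwise). So (3) is $2$ or $0$, and the inequality is valid.

**Lemma 1.** Each triangle inequality defines a facet of $P_n$, called a triangle facet.

*Proof.* We show that only one hyperplane contains all cut vectors where (3) vanishes. Those vectors then affinely span that hyperplane, so the face has dimension $r-1$. Let $a'^Tx=a_0'$, with $a'\ne0$, be a hyperplane containing them, and put $f(s)=a_0'-a'^Tx(s)$. Replacing each of $s_i,s_j,s_k$ by its product with the corresponding $\varepsilon$ and renaming, we may take the triple to be $1,2,3$ with all $\varepsilon=1$. Let $A=\{s_1=s_2=s_3\}$. Then $f=0$ off $A$, so $f=\mathbf 1_A\cdot(h(u)+s_1k(u))$ with $u=(s_4,\dots,s_n)$. Since $\mathbf 1_A=\frac14(1+s_1s_2+s_1s_3+s_2s_3)$,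
$$4f=h(u)(1+s_1s_2+s_1s_3+s_2s_3)+k(u)(s_1+s_2+s_3+s_1s_2s_3).$$
By (2), $f$ has degree at most $2$. The part $s_1s_2s_3k(u)$ forces $k=0$, and $s_1s_2h(u)$ forces $h$ to be constant. So $f$ is a multiple of $\mathbf 1_A$, which is half of (3). Comparing Walsh coefficients, $(a',a_0')$ is proportional to $(a,a_0)$. $\square$

## 2. Is a triangle facet always nearest to the barycentrum?

For facets whose inequality has only coefficients $0,1,-1$, it is known that the distance from $b$ is at least $\frac1{2\sqrt3}$, with equality precisely for the triangle facets. The paper "The Cut Cone III: On the Role of Triangle Facets", the source of the problem, carries the conjecture that every facet has distance at least $\frac{1}{2\sqrt3}$, whatever its coefficients. Is this true? We prove that it is, for all valid inequalities.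

**Theorem 1.** Let $n\ge3$. If $a\ne0$ and $a^Tx\le a_0$ is valid for $P_n$, then
$$\frac{a_0-a^Tb}{\|a\|}\ge\frac1{2\sqrt3}.$$
In particular every facet of $P_n$ has distance at least $\frac1{2\sqrt3}$ from $b$. Equality holds only for the triangle inequalities (up to positive scaling), so the facets at distance exactly $\frac1{2\sqrt3}$ are precisely the triangle facets.

For $n=3$ this can be seen directly. The tetrahedron $P_3$ has four facets, and the four triangle inequalities account for all of them.

## 3. Distances as maxima of sign forms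

The next definitions remove the polytope from the problem.

**Definition.** For a real symmetric $n\times n$ matrix $C=(c_{ij})$ with zero diagonal and $s\in\{\pm1\}^n$, put
$$Q_C(s)=\sum_{i<j}c_{ij}s_is_j,\qquad M(C)=\max_sQ_C(s),\qquad\sigma(C)=\Big(\sum_{i<j}c_{ij}^2\Big)^{1/2}.$$

*Example.* For $n=2$, $M(C)=|c_{12}|=\sigma(C)$.

**Definition (triangle matrix).** $C$ is a triangle matrix if there are distinct $i,j,k$, signs $\varepsilon_i,\varepsilon_j,\varepsilon_k$ and $\gamma>0$ with $c_{ij}=-\gamma\varepsilon_i\varepsilon_j$, $c_{ik}=-\gamma\varepsilon_i\varepsilon_k$, $c_{jk}=-\gamma\varepsilon_j\varepsilon_k$, and all other entries above the diagonal are $0$.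

*Example.* Let $J$ be the all-ones matrix. For $n=3$, $-(J-I)$ is a triangle matrix with $M=1$ and $\sigma=\sqrt3$. In general, the three numbers $\varepsilon_i\varepsilon_js_is_j,\varepsilon_i\varepsilon_ks_is_k,\varepsilon_j\varepsilon_ks_js_k$ sum to $3$ or $-1$, and both values occur, so a triangle matrix has
$$M(C)=\gamma=\sigma(C)/\sqrt3. \tag{4}$$

**Main Theorem.** For all $n$ and all $C$: $M(C)\ge\sigma(C)/\sqrt3$. If $C\ne0$, equality holds if and only if $C$ is a triangle matrix.

**Proof that the Main Theorem implies Theorem 1.** Let $c_{ij}=-a_{ij}$. By (2), $a^Tx(s)-a^Tb=-\frac12\sum_{i<j} a_{ij}s_is_j=\frac12Q_C(s)$. The maximum of a linear function over $P_n$ is attained at a cut vector, so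
$$a_0-a^Tb\ \ge\ \max_{x\in P_n}a^Tx-a^Tb=\tfrac12M(C)\ \ge\ \tfrac1{2\sqrt3}\sigma(C)=\tfrac1{2\sqrt3}\|a\|.$$
If equality holds, $C$ is a triangle matrix, so $a_{ij}=\gamma\varepsilon_i\varepsilon_j$ on a triple and $a=0$ elsewhere, and $a_0=a^Tb+\frac12\gamma$. After division by $\gamma$ this is exactly the normalization before (3), so the inequality is a triangle inequality. Conversely, triangle inequalities have distance $\frac1{2\sqrt3}$ and define facets by Lemma 1. As the inequality of a facet is unique up to scaling, the facets at distance $\frac{1}{2\sqrt3}$ are precisely the triangle facets. $\square$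

**The case $n=3$ by hand.** Up to $s\mapsto-s$ there are four sign vectors. The values of $Q_C$ on them are four numbers $q_1,\dots,q_4$ with sum $0$ and $\sum q_l^2=4\sigma^2$. Put $u_l=M-q_l\ge0$. Then $\sum u_l=4M$, and
$$4M^2+4\sigma^2=\sum u_l^2\le\Big(\sum u_l\Big)^2=16M^2,$$
which gives $\sigma^2\le3M^2$. For larger $n$ the same computation with $N=2^{n-1}$ values only gives $\sigma^2\le(N-1)M^2$, so the degree of $Q_C$ has to be used.

## 4. What three moments give, and where they fail on four nodes

From now on $p:=1/\sqrt3$, so $p^2=\frac13$, $3p=\sqrt3$ and $p^3=p/3$. Normalize $\sigma(C)=1$, and write $M=M(C)$, $Q=Q_C$. We want $M\ge p$.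

A natural first attempt is to bound the maximum from the moments of $Q$. Orthonormality gives $\mathbb{E}Q=0$ and $\mathbb{E}Q^2=\sum_{i<j}c_{ij}^2=1$. For the third moment, expand $Q^3$ into products of three pairs. Such a product has nonzero mean only if every node is covered an even number of times. Three equal pairs cover their end nodes three times, and if exactly two pairs are equal, the third covers its end nodes an odd number of times in total. So the pairs are distinct, every covered node has degree exactly $2$ or more, and three distinct pairs with all degrees even form a triangle. (Degrees sum to $6$; a node of degree $4$ is impossible with three distinct pairs, so there are three nodes of degree $2$.) Each triangle arises from $6$ orderings, hence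
$$\mathbb{E}Q^3=6\sum_{i<j<k}c_{ij}c_{ik}c_{jk}=\operatorname{tr}C^3. \tag{5}$$

Since $M-Q\ge0$, for every real $\alpha$,
$$0\le\mathbb{E}\big[(M-Q)(1+\alpha Q)^2\big]=M(1+\alpha^2)-2\alpha-\alpha^2\operatorname{tr}C^3. \tag{6}$$

Write $\tau=\operatorname{tr}C^3$. Inequality (6) yields $M\ge p$ for some $\alpha$ exactly when $2\alpha+\alpha^2\tau\ge p(1+\alpha^2)$, that is, $(p-\tau)\alpha^2-2\alpha+p\le0$, has a real solution. If $\tau\ge p$ it does. If $\tau<p$ it does exactly when the discriminant is nonnegative, $1\ge p(p-\tau)$, that is, $\tau\ge p-\sqrt3=-2p$. At the threshold $\tau=-2p$ the solution is $\alpha=1/(3p)=p$. So **this method works exactly when** $\operatorname{tr}C^3\ge-2p$.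

It already fails for $n=4$. Let $C=-\frac1{\sqrt6}(J-I)$, so $\sigma(C)=1$. The eigenvalues are $-\frac3{\sqrt6}$ once and $\frac1{\sqrt6}$ three times, so $\operatorname{tr}C^3=\frac{-27+3}{6\sqrt6}=-\frac4{\sqrt6}\approx-1.633$, below $-2p\approx-1.155$. The theorem holds comfortably here: $Q_C(s)=-\frac1{2\sqrt6}\big((\sum s_i)^2-4\big)$ has maximum $\frac2{\sqrt6}\approx0.816$.

What obstructs the method is a large negative eigenvalue. If all eigenvalues $\mu$ of $C$ satisfy $\mu\ge-p$, then $\mu^2(\mu+p)\ge0$ and
$$\operatorname{tr}C^3\ge-p\operatorname{tr}C^2=-2p, \tag{7}$$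
since $\operatorname{tr}C^2=2\sigma(C)^2=2$. So we must handle matrices with smallest eigenvalue below $-p$.

## 5. Merging two nodes, read at all pairs at once

Another natural move is induction on $n$: force $s_j=\varepsilon s_i$ for one pair and one sign $\varepsilon$. This merges two nodes and gives
$$M\ge\varepsilon c_{ij}+M(C^\varepsilon)\ge\varepsilon c_{ij}+p\,\sigma(C^\varepsilon), \tag{8}$$
where $C^\varepsilon$ is the merged matrix of size $n-1$. For the four-node matrix above, $\sigma(C^\varepsilon)^2=\frac56+\frac23\varepsilon$. With $\varepsilon=+1$ the right side of (8) is $-\frac1{\sqrt6}+p\sqrt{3/2}\approx0.299$, which is not enough. With $\varepsilon=-1$ it is $\frac1{\sqrt6}+\frac p{\sqrt6}\approx0.644>p$, which suffices. For a general $C$, however, one does not know which pair and sign to take.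

The idea is not to choose. Suppose $M\le p$. Then (8) must be compatible with $M\le p$ for every pair and both signs. This will say that each off-diagonal entry of $C^2+\sqrt3\,C$ is at most $2c_{ij}^2$ in absolute value. That is a statement about a polynomial in the matrix $C$, so it can be tested on an eigenvector for the smallest eigenvalue $-\lambda$, which is what the moment argument leaves open. Together with a bound on the rows of $C$, it leaves only $\lambda\le p$ (where moments work) or $\lambda\ge2p$ (where $-\lambda$ takes up so much of $\operatorname{tr}C^2=2$ that $C$ can be pinned down).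

On the triangle matrix $-p(J-I)$, $n=3$, everything is tight: the off-diagonal entries of $C^2+\sqrt3\,C$ are $\frac13-1=-\frac23=-2c_{ij}^2$, and $\lambda=2p$.

## 6. Proof of the Main Theorem

Triangle matrices attain equality by (4). It remains to prove by induction on $n$:

$(T_n)$: $M(C)\ge p\,\sigma(C)$ for all $n\times n$ matrices $C$ as above; if $C\ne0$ and equality holds, $C$ is a triangle matrix.

For $n=1$ there is only $C=0$. For $n=2$, $M(C)=\sigma(C)$, which exceeds $p\,\sigma(C)$ unless $C=0$. So $(T_1)$ and $(T_2)$ hold.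

Let $n\ge3$ and assume $(T_{n-1})$. The case $C=0$ is trivial. Otherwise scale so that
$$\sigma(C)=1\quad\text{and suppose}\quad M:=M(C)\le p .$$
We show that $C$ is a triangle matrix; then $M=p$ by (4), and $(T_n)$ follows. Put
$$r_i=\sum_jc_{ij}^2=(C^2)_{ii},\qquad t_{ij}=(C^2)_{ij}=\sum_kc_{ik}c_{jk}\quad(i\ne j).$$
Then $\operatorname{tr}C=0$ and $\operatorname{tr}C^2=\sum_ir_i=2$.

**Step 1: no row is too long, $r_i\le2M^2\le\frac23$.** The aim is an upper bound on rows, through a lower bound for $M$ obtained by letting one node choose its sign last. We need the Khintchine inequality with its sharp constant (Szarek; the proof is that of Latała–Oleszkiewicz).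

*Claim.* Let $L(s)=\sum_{j=1}^ma_js_j$ and $X=|L|$ on $\{\pm1\}^m$. Then $\mathbb{E}X^2\le2(\mathbb{E}X)^2$.

*Proof of the claim.* Let $s^{(j)}$ be $s$ with coordinate $j$ flipped, and let
$$\mathcal LX(s)=\frac12\sum_{j=1}^m\big(X(s)-X(s^{(j)})\big).$$
Flipping coordinate $j$ changes the sign of $w_T$ if $j\in T$ and does nothing otherwise, so $\mathcal Lw_T=|T|w_T$. Since $X$ is even, only sets of even size occur in its expansion, so every nonempty $T$ that occurs has $|T|\ge2$. Hence
$$\mathbb{E}[X\mathcal LX]=\sum_T|T|\hat X(T)^2\ge2\sum_{T\ne\emptyset}\hat X(T)^2=2\big(\mathbb{E}X^2-(\mathbb{E}X)^2\big).$$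
On the other hand $L(s^{(j)})=L(s)-2a_js_j$, and by the triangle inequality
$$\sum_jX(s^{(j)})\ge\Big|\sum_j\big(L(s)-2a_js_j\big)\Big|=|m-2|\,X(s)\ge(m-2)X(s).$$
So $\mathcal LX\le\frac12\big(mX-(m-2)X\big)=X$ pointwise. As $X\ge0$, $\mathbb{E}[X\mathcal LX]\le\mathbb{E}X^2$. Combining, $2\mathbb{E}X^2-2(\mathbb{E}X)^2\le\mathbb{E}X^2$. This proves the claim. (For $X=|s_1+s_2|=1+s_1s_2$ we have $\mathbb{E}X=1$ and $\mathbb{E}X^2=2$, so the constant $2$ is sharp.)

Now fix $i$. Choose $s_j$ for $j\ne i$ uniformly and independently, and let $s_i$ be the sign of $\sum_jc_{ij}s_j$ (and $s_i=1$ if the sum is $0$). The terms of $Q_C$ involving $i$ add up to $|\sum_jc_{ij}s_j|$; the others have mean $0$. So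
$$M\ge\mathbb{E}\,Q_C(s)=\mathbb{E}\Big|\sum_jc_{ij}s_j\Big|\ge\sqrt{r_i/2},$$
by the claim, since $\mathbb{E}(\sum_jc_{ij}s_j)^2=r_i$. Thus $r_i\le2M^2\le2p^2=\frac23$.

**Step 2: for all $i\ne j$, $|t_{ij}+\sqrt3\,c_{ij}|\le2c_{ij}^2$.** This step extracts what (8) says when $M\le p$. Let $\varepsilon=\pm1$. Substituting $s_j=\varepsilon s_i$ turns $Q_C$ into $\varepsilon c_{ij}+Q_{C^\varepsilon}$. Here $C^\varepsilon$ is the zero-diagonal matrix on $n-1$ nodes in which $i,j$ are one node, joined to each $k\ne i,j$ with entry $c_{ik}+\varepsilon c_{jk}$, and all entries among the other nodes are unchanged. Compared with $\sigma(C)^2=1$, we lose $c_{ij}^2$ and replace $c_{ik}^2+c_{jk}^2$ by $(c_{ik}+\varepsilon c_{jk})^2$ for each $k$. In $t_{ij}$ the terms $k=i$ and $k=j$ vanish because the diagonal is zero. Therefore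
$$\sigma(C^\varepsilon)^2=1-c_{ij}^2+2\varepsilon\sum_{k\ne i,j}c_{ik}c_{jk}=1-c_{ij}^2+2\varepsilon t_{ij}.$$
By $(T_{n-1})$, $p\ge M\ge\varepsilon c_{ij}+p\,\sigma(C^\varepsilon)$, so $p-\varepsilon c_{ij}\ge p\,\sigma(C^\varepsilon)\ge0$. Both sides are nonnegative, and squaring gives
$$\tfrac13-2p\,\varepsilon c_{ij}+c_{ij}^2\ge\tfrac13\big(1-c_{ij}^2+2\varepsilon t_{ij}\big).$$
Multiplying by $\frac32$ and rearranging, with $3p=\sqrt3$, yields $\varepsilon t_{ij}\le2c_{ij}^2-\sqrt3\,\varepsilon c_{ij}$, that is, $\varepsilon(t_{ij}+\sqrt3\,c_{ij})\le2c_{ij}^2$. The two signs together give the claim.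

**Step 3: the smallest eigenvalue $-\lambda$ of $C$ satisfies $0<\lambda\le p$ or $\lambda\ge2p$.** Here the inequalities of Step 2 are used all at once, as a quadratic form. Write
$$C^2+\sqrt3\,C=\operatorname{diag}(r_i)+E,$$
where $E$ has zero diagonal and, by Step 2, $|E_{ij}|\le2c_{ij}^2$. For every vector $v$, using $2|v_iv_j|\le v_i^2+v_j^2$,
$$v^TEv\ge-\sum_{i\ne j}2c_{ij}^2|v_iv_j|\ge-\sum_{i\ne j}c_{ij}^2(v_i^2+v_j^2)=-2\sum_ir_iv_i^2.$$
Sums over $i\ne j$ run over ordered pairs. Since $\operatorname{tr}C=0$ and $C\ne0$, the smallest eigenvalue $-\lambda$ is negative. Let $v$ be a unit eigenvector for it and put $\rho:=\sum_ir_iv_i^2$. Then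
$$\lambda^2-\sqrt3\,\lambda=v^T(C^2+\sqrt3\,C)v\ge\rho-2\rho=-\rho,$$
that is,
$$\rho\ge\lambda(\sqrt3-\lambda). \tag{9}$$
By Step 1 and $\|v\|=1$, $\rho\le\frac23$. So $\lambda^2-\sqrt3\,\lambda+\frac23=(\lambda-p)(\lambda-2p)\ge0$, where the factorization uses $3p=\sqrt3$ and $2p^2=\frac23$. The assertion follows.

**Step 4: $\lambda\le p$ is impossible.** This is the range where the moments suffice. Inequality (6) with $\alpha=p$ reads
$$\tfrac43M\ge2p+\tfrac13\operatorname{tr}C^3 .$$
If $\lambda\le p$, all eigenvalues are at least $-p$, so (7) gives $\operatorname{tr}C^3\ge-2p$ and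
$$\tfrac43M\ge2p-\tfrac23p=\tfrac43p .$$
Thus $M\ge p$. As $M\le p$, equality holds throughout, in particular in (7): $\sum_\mu\mu^2(\mu+p)=0$ over the eigenvalues $\mu$ of $C$ with multiplicity. Every term is nonnegative, so every $\mu$ is $0$ or $-p$. Since $\operatorname{tr}C=0$, all are $0$, and $C=0$, a contradiction.

Hence $\lambda\ge2p$. Put $x=\sqrt3\,\lambda\ge2$. Then $\lambda^2=x^2/3$ and
$$\lambda(\sqrt3-\lambda)=\frac{x(3-x)}3,\qquad\lambda^2+\frac23=\frac{x^2+2}3. \tag{10}$$

**Step 5: a first upper bound on $\rho$ leaves only $x=2$ or $x>2.2$.** We bound the coordinates of $v$. From $Cv=-\lambda v$ we have $\lambda v_i=-\sum_{j\neq i}c_{ij}v_j$ (as $c_{ii}=0$). Cauchy–Schwarz gives $\lambda^2v_i^2\le r_i(1-v_i^2)$. So $v_i^2\le r_i/(\lambda^2+r_i)$. This fraction increases with $r_i$, so by Step 1 and (10),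
$$v_i^2\le\frac{r_i}{\lambda^2+r_i}\le\frac{2/3}{\lambda^2+2/3}=\frac2{x^2+2}. \tag{11}$$
Multiplying by $r_i$ and summing, with $\sum r_i=2$,
$$\rho\le\sum_i\frac{r_i^2}{\lambda^2+r_i}\le\frac2{x^2+2}\sum_ir_i=\frac4{x^2+2}. \tag{12}$$
Compare with (9) and (10): $x(3-x)(x^2+2)\le12$. Expanding the left side to $-x^4+3x^3-2x^2+6x$, we get
$$x^4-3x^3+2x^2-6x+12=(x-2)(x^3-x^2-6)\ge0 .$$
So $x=2$ or $x^3-x^2\ge6$. The function $x^3-x^2$ is increasing for $x\ge2$, and at $x=2.2$ it equals $10.648-4.84=5.808<6$. Hence $x=2$ or $x>2.2$.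

**Step 6: a second upper bound on $\rho$ excludes $x>2.2$.** When $\lambda$ is large, little is left of $\operatorname{tr}C^2=2$ after removing the eigenvector $v$; we exploit this. Let $R=C+\lambda vv^T$. Then $R$ is symmetric and $Rv=-\lambda v+\lambda v=0$. From $C=R-\lambda vv^T$, where the cross terms vanish,
$$C^2=R^2+\lambda^2vv^T .$$
Diagonal entries and traces give
$$r_i=\lambda^2v_i^2+(R^2)_{ii},\qquad\operatorname{tr}R^2=2-\lambda^2,\qquad R_{ii}=\lambda v_i^2,$$
the last one because $c_{ii}=0$. Hence
$$\rho=\sum_ir_iv_i^2=\sum_i\lambda^2v_i^4+\sum_iv_i^2(R^2)_{ii}=\sum_iR_{ii}^2+\sum_iv_i^2(R^2)_{ii}.$$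
The first sum is at most $\sum_{i,j}R_{ij}^2=\operatorname{tr}R^2$. In the second sum $(R^2)_{ii}=\sum_jR_{ij}^2\ge0$, so by (11) it is at most $\frac2{x^2+2}\operatorname{tr}R^2$. Therefore
$$\rho\le(2-\lambda^2)\Big(1+\frac2{x^2+2}\Big)=\frac{6-x^2}3\cdot\frac{x^2+4}{x^2+2}.$$
With (9) and (10), $x(3-x)(x^2+2)\le(6-x^2)(x^2+4)$. The left side is $-x^4+3x^3-2x^2+6x$ and the right side is $-x^4+2x^2+24$, so
$$k(x):=3x^3-4x^2+6x-24\le0 .$$
But $k'(x)=9x^2-8x+6$ has discriminant $64-216<0$, so $k$ is increasing everywhere. Also $k(2.2)=31.944-19.36+13.2-24=1.784>0$. So $k(x)>0$ for $x\ge2.2$, and $x>2.2$ is impossible. (At $x=2$ this bound excludes nothing: $k(2)=-4$.)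

**Step 7: $x=2$ forces a triangle matrix.** Now every estimate is tight, and we read off $C$. Here $\lambda=2p$ and $\lambda^2=\frac43$. By (9), (10) and (12),
$$\frac23\le\rho\le\sum_i\frac{r_i^2}{4/3+r_i}\le\frac13\sum_ir_i=\frac23 .$$
So equality holds throughout. The last inequality holds term by term, $r_i\cdot\frac{r_i}{4/3+r_i}\le\frac{r_i}3$, because $r_i\le\frac23$. Hence each term is an equality, and each $r_i>0$ satisfies $3r_i=\frac43+r_i$, that is, $r_i=\frac23$. As $\sum r_i=2$, exactly three rows are nonzero, say rows $1,2,3$. By symmetry all nonzero entries lie among these rows and columns, so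
$$c_{12}^2+c_{13}^2=c_{12}^2+c_{23}^2=c_{13}^2+c_{23}^2=\tfrac23 .$$
Hence $|c_{12}|=|c_{13}|=|c_{23}|=p$.

Suppose $c_{12}c_{13}c_{23}>0$. Let $\varepsilon_1=1$, and let $\varepsilon_2,\varepsilon_3$ be the signs of $c_{12},c_{13}$. Then $c_{23}$ has sign $\varepsilon_2\varepsilon_3$, so $c_{ij}=p\,\varepsilon_i\varepsilon_j$ on the triple. Taking $s_i=\varepsilon_i$ for $i=1,2,3$ gives $M\ge3p>p$, a contradiction. So the product is negative. The same sign argument applied to $-C$ gives $c_{ij}=-p\,\varepsilon_i\varepsilon_j$ on the triple. Thus $C$ is a triangle matrix with $\gamma=p$. This completes the induction, and with it the proofs of the Main Theorem and Theorem 1. $\blacksquare$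

## 7. Inradius, nonnegative quadratic polynomials, and $\ell_1$-embeddable distances

**Theorem 2.** For $n\ge3$, the largest Euclidean ball contained in $P_n$, over all centers, has radius exactly $\frac1{2\sqrt3}$. It is unique, it is centered at $b$, and it touches exactly the triangle facets.

*Proof.* $P_n$ is the intersection of the half-spaces of its facets. By Theorem 1 the ball $B$ of radius $\frac1{2\sqrt3}$ about $b$ lies in all of them, and the only facet hyperplanes that it reaches are those of the triangle facets. The point of contact lies in $B\subseteq P_n$, hence in the facet itself.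

Conversely, let a ball of radius $\varrho$ and center $z$ lie in $P_n$, and put $y=\mathbf 1-2z$, so $z-b=-\frac12y$. On a triple of nodes, the four triangle inequalities have coefficient vectors
$$a\in\{(1,1,1),\ (1,-1,-1),\ (-1,1,-1),\ (-1,-1,1)\},$$
each with $a_0-a^Tb=\frac12$ and $\|a\|=\sqrt3$. Since the ball satisfies them, the slack at $z$ is
$$a_0-a^Tz=\tfrac12+\tfrac12a^Ty\ge\sqrt3\,\varrho .$$
The four vectors sum to $0$. Averaging gives $\frac12\ge\sqrt3\,\varrho$, that is, $\varrho\le\frac1{2\sqrt3}$. If equality holds, then $a^Ty\ge0$ for all four, and these numbers sum to $0$, so all vanish. The four vectors span $\mathbb{R}^3$, so $y=0$ on the triple. Every pair lies in a triple, so $y=0$ and $z=b$. $\square$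

**Theorem 3.** If $f\ge0$ on $\{\pm1\}^n$ is a polynomial of degree $\le2$, then $\mathbb{E}f^2\le4(\mathbb{E}f)^2$. For $f\not\equiv0$, equality holds if and only if $f$ is a positive multiple of the indicator of $\{\varepsilon_is_i=\varepsilon_js_j=\varepsilon_ks_k\}$ for some distinct $i,j,k\in\{0,\dots,n\}$ and some signs, where $s_0:=1$.

*Example.* For $n=2$, $f=(1+s_1)(1+s_2)$ takes the value $4$ with probability $\frac14$ and $0$ otherwise, so $\mathbb{E}f=1$ and $\mathbb{E}f^2=4$. Here the indices are $0,1,2$.

*Proof.* We regard $f$ as a function on the cube. Since $s_i^2=1$, write $f=c_0+\sum_i\ell_is_i+\sum_{i<j}q_{ij}s_is_j$. To remove the linear terms, let $s_0\in\{\pm1\}$ be a new variable and put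
$$\tilde f(s_0,s)=f(s_0s)=c_0+\sum_i\ell_is_0s_i+\sum_{i<j}q_{ij}s_is_j=c_0-Q_C(s_0,s),$$
where $C$ is the matrix on nodes $0,\dots,n$ with entries $-\ell_i$ at $0i$ and $-q_{ij}$ at $ij$. If $(s_0,s)$ is uniform, so is $s_0s$, hence $\tilde f$ has the same distribution as $f$. The condition $f\ge0$ says $M(C)\le c_0=\mathbb{E}f$. By the Main Theorem $\sigma(C)^2\le3M(C)^2\le3c_0^2$, where $M(C)\ge0$ because $\mathbb{E}Q_C=0$. So
$$\mathbb{E}f^2=c_0^2+\sigma(C)^2\le4c_0^2 .$$

Let equality hold with $f\not\equiv0$. Then $c_0=\mathbb{E}f>0$ and $\sigma(C)=\sqrt3\,c_0\ge\sqrt3\,M(C)$, so $C\ne0$ attains equality in the Main Theorem and is a triangle matrix, with $\gamma=\sigma(C)/\sqrt3=c_0$. Hence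
$$\tilde f=c_0\big(1+\varepsilon_i\varepsilon_js_is_j+\varepsilon_i\varepsilon_ks_is_k+\varepsilon_j\varepsilon_ks_js_k\big)=4c_0\,\mathbf 1[\varepsilon_is_i=\varepsilon_js_j=\varepsilon_ks_k],$$
and setting $s_0=1$ gives the stated form of $f$. Conversely, let $f$ be $4c_0$ times such an indicator, $c_0>0$. The displayed formula with $s_0=1$ shows that it has degree at most $2$. The event has probability $\frac14$, whether or not $0$ is among the indices, so $\mathbb{E}f=c_0$ and $\mathbb{E}f^2=4c_0^2$. $\square$

**Definition (cut cone, $\ell_1$-embeddable).** The cut cone is the set of nonnegative combinations of cut vectors. A vector $d=(d_{ij})$ is isometrically $\ell_1$-embeddable if there are points $u_1,\dots,u_n$ in some $\mathbb{R}^N$ with $d_{ij}=\|u_i-u_j\|_1$.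

*Example.* If all $d_{ij}=1$, take $u_i=\frac12e_i$ in $\mathbb{R}^n$. Correspondingly $d=\frac12\sum_i\delta(\{i\})$ (identifying cuts with their vectors), since each pair is cut by two of the singletons.

That the cut cone consists exactly of the $\ell_1$-embeddable semimetrics is standard (Deza–Laurent, *Geometry of Cuts and Metrics*). The direction used below is immediate: if $d=\sum_S\lambda_S\delta(S)$ with $\lambda_S\ge0$, let $u_i$ have coordinate $\lambda_S$ at $S$ if $i\in S$ and $0$ otherwise.

**Theorem 4.** If $d_{ij}=1+y_{ij}$ with $\sum_{i<j}y_{ij}^2\le\frac13$, then $d$ lies in the cut cone, i.e. $d$ is isometrically $\ell_1$-embeddable. The constant $\frac13$ is optimal for every $n\ge3$.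

*Proof.* The cut cone is a closed (polyhedral) convex cone. By duality it suffices to show $w^Td\ge0$ for every $w$ with $w(\delta(S)):=\sum_{ij\in\delta(S)}w_{ij}\ge0$ for all $S$. Put $W=\sum_{i<j}w_{ij}$ and
$$f(s)=\sum_{i<j}w_{ij}\frac{1-s_is_j}2\ge0 .$$
Then $\mathbb{E}f=\frac12W\ge0$ and $\mathbb{E}f^2=\frac14W^2+\frac14\|w\|^2$. Theorem 3 gives $\frac14W^2+\frac14\|w\|^2\le W^2$, so $\|w\|\le\sqrt3\,W$. Hence, with $\|y\|\le p$,
$$w^Td=W+w^Ty\ge W-\|w\|\,\|y\|\ge W(1-\sqrt3\,\|y\|)\ge0 .$$

For optimality let $n\ge3$, $y_{12}=t$, $y_{13}=y_{23}=-t$ and all other $y_{ij}=0$. If $t>\frac13$, then $d_{12}=1+t>2-2t=d_{13}+d_{23}$. This violates a triangle inequality that holds for all cut vectors, hence on the whole cut cone. Since $\sum y_{ij}^2=3t^2$ tends to $\frac13$ as $t\downarrow\frac13$, no larger constant is possible. $\square$
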